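\title{Intermittency in a field of independent random walk catalysts: dimension four behaves like dimension three}

\begin{abstract}
We study the parabolic Anderson model on $\mathbb{Z}^d$, $d\ge3$, whose potential is $\gamma$ times the local number of particles in a Poisson system of independent random walks. It has been conjectured that the annealed Lyapunov exponents satisfy $\lambda_p(\kappa)>\lambda_{p-1}(\kappa)$ for every diffusion constant $\kappa$ in $d=3$, but only for some $\kappa$ in $d\ge4$. We prove that the strict inequality holds for every $\kappa$ in $d=3$ and in $d=4$, and that $\lambda_1(\kappa)=\dots=\lambda_p(\kappa)$ for large $\kappa$ in $d\ge5$. The first moment defines a self-attracting path measure. We write it as a mixture of walks weighted by random links between pairs of times, and we bound the variance of such a walk by an effective resistance. In $d=4$ this resistance grows sublinearly in time, and this makes two copies of the path bind for every $\kappa$.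
\end{abstract}

\section{The model and the results}\label{sec:intro}

Let $d\ge3$ and let $\Delta^df(z)=\sum_{y\sim z}[f(y)-f(z)]$ be the discrete Laplacian on $\mathbb{Z}^d$, the sum running over the $2d$ neighbors of $z$. The parabolic Anderson model with time-dependent potential $\xi$ and diffusion constant $\kappa\in[0,\infty)$ is the equation
\begin{equation}\label{eq:pam}
\frac{\partial}{\partial t}u(t,z)=\kappa\Delta^du(t,z)+\xi(t,z)u(t,z),\qquad u(0,z)=\delta_0(z),\qquad (t,z)\in(0,\infty)\times\mathbb{Z}^d .
\end{equation}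
Given $\xi\ge0$, the value $u(t,z)$ is the mean number at $z$ of reactant particles that move with generator $\kappa\Delta^d$ and split in two at rate $\xi$. We take $\xi=\gamma\xi_*$ with $\gamma\in(0,\infty)$, where $\xi_*(t,z)$ is the number of \emph{catalysts} at site $z$ at time $t$. The catalysts are independent continuous-time simple random walks with generator $\rho\Delta^d$, $\rho\in(0,\infty)$, and the initial numbers of catalysts at the sites are i.i.d.\ Poisson with mean $\nu\in(0,\infty)$. Expectation over the catalysts is written $\langle\cdot\rangle$, and $u$ is the solution given by the Feynman--Kac formula \eqref{eq:fk} below.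

For integers $p\ge1$ the annealed Lyapunov exponents are
\[
\lambda_p(\kappa)=\lim_{t\to\infty}\frac1t\log\langle u(t,0)^p\rangle^{1/p}\in(-\infty,\infty].
\]
We take the existence of these limits as known. H\"older's inequality gives $\lambda_1(\kappa)\le\lambda_2(\kappa)\le\cdots$, and for $p\ge2$ the system is called \emph{$p$-intermittent at $\kappa$} if $\lambda_p(\kappa)>\lambda_{p-1}(\kappa)$. The strict inequality says that the $p$-th moment is carried by exponentially rare events. Indeed, let $\lambda_{p-1}<\lambda<\lambda_p$. By Markov's inequality the event $\{u(t,0)>e^{\lambda t}\}$ has probability at most $e^{-(p-1)(\lambda-\lambda_{p-1})t+o(t)}$, while its complement contributes at most $e^{p\lambda t}$ to $\langle u(t,0)^p\rangle$, an exponentially small fraction.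

Let $G=G_d^{(\rho)}=\int_0^\infty p_t^{(\rho)}(0,0)\,dt$, where $p^{(\rho)}_t$ is the transition kernel of a catalyst. This is the expected total time that a catalyst spends at its starting point; it is finite because $d\ge3$. G\"artner and den Hollander \cite{GdH} proved the following.
\begin{itemize}
\item[(i)] If $\lambda_p(0)<\infty$, then $\kappa\mapsto\lambda_p(\kappa)$ is finite, convex and strictly decreasing.
\item[(ii)] $\lambda_p(\kappa)<\infty$ if and only if $p\gamma G<1$.
\item[(iii)] $\lambda_p(0)=\langle\xi(0,0)\rangle(1-p\gamma G)^{-1}=\nu\gamma(1-p\gamma G)^{-1}$.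
\end{itemize}
Call an integer $p\ge2$ \emph{admissible} if $p\gamma G<1$, so that $\lambda_1,\dots,\lambda_p$ are finite. For admissible $p$, two consequences are recorded in \cite{WIAS}: $p$-intermittency holds for all sufficiently small $\kappa$, and in $d=3$ it holds for all sufficiently large $\kappa$. A large $\kappa$ lets the reactant average over many catalysts, and the question is whether this averaging can destroy intermittency. The conjecture in \cite{WIAS} is that $p$-intermittency holds for any $p$ in $d=3$, but only in $\kappa$-dependent areas in $d\ge4$. For all $\gamma,\rho,\nu\in(0,\infty)$ and all admissible $p$ this means: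
\begin{itemize}
\item[(a)] in $d=3$, $\lambda_p(\kappa)>\lambda_{p-1}(\kappa)$ for all $\kappa\in[0,\infty)$;
\item[(b)] in $d\ge4$, $p$-intermittency holds for some but not all $\kappa$, that is, there is $\kappa\in[0,\infty)$ with $\lambda_p(\kappa)=\lambda_{p-1}(\kappa)$.
\end{itemize}
We show that the dividing line lies between $d=4$ and $d=5$. Throughout, $\gamma,\rho,\nu\in(0,\infty)$ and $p$ is admissible.

\begin{theorem}\label{thm:low}
Let $d\in\{3,4\}$. Then $\lambda_p(\kappa)>\lambda_{p-1}(\kappa)$ for all $\kappa\in[0,\infty)$.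
\end{theorem}

\begin{theorem}\label{thm:high}
Let $d\ge5$.
\begin{itemize}
\item[(i)] There is $\kappa_0<\infty$, depending on $p,\gamma,\rho,\nu,d$, with $\lambda_1(\kappa)=\dots=\lambda_p(\kappa)$ for all $\kappa\ge\kappa_0$.
\item[(ii)] For every fixed $\kappa>0$ there is $\nu_0>0$, depending on $\kappa,p,\gamma,\rho,d$, with $\lambda_1(\kappa)=\dots=\lambda_p(\kappa)$ whenever $\nu\le\nu_0$.
\end{itemize}
\end{theorem}

By (iii), $p$-intermittency holds at $\kappa=0$ in every dimension. Hence (a) is true, and (b) is true for every $d\ge5$. In $d=4$, (b) fails for all $\gamma,\rho,\nu$ and every admissible $p$; since $p=2$ is admissible when $\gamma<1/(2G)$, the conjecture as stated is false.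

Section~\ref{sec:moments} turns the moments into path integrals and explains by a scaling count why $d=4$ is the delicate case. Sections~\ref{sec:links} and~\ref{sec:mixture} develop the two tools used for both theorems. Theorem~\ref{thm:low} is proved in Sections~\ref{sec:four} and~\ref{sec:binding}, and Theorem~\ref{thm:high} in Section~\ref{sec:high}.

\section{Moments as path integrals}\label{sec:moments}

\subsection{Random walk kernels}

Let $q_r$, $r\ge0$, be the time-$r$ kernel of the walk with generator $\Delta^d$: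
\begin{equation}\label{eq:kernel}
q_r(x)=\prod_{i=1}^dq^1_r(x_i),\qquad q^1_r(x)=\frac1{2\pi}\int_{-\pi}^{\pi}e^{ikx-2r(1-\cos k)}\,dk .
\end{equation}
Thus $q_0=\delta_0$, $q_r(-x)=q_r(x)$ and $\sum_xq_r(x)q_{r'}(x)=q_{r+r'}(0)$. A catalyst has kernel $q_{\rho t}$. We write $\bar q(r)=q_{\rho r}(0)$, so that $G=\int_0^\infty\bar q(r)\,dr$. Under $P$, with expectation $E$, the process $X$ is a walk with generator $\kappa\Delta^d$ and $X(0)=0$. Its coordinates $X^{(1)},\dots,X^{(d)}$ are independent, and each has variance $2\kappa t$ at time $t$.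

\begin{lemma}\label{lem:kernel}
\begin{itemize}
\item[(a)] There is $c_+=c_+(d)$ with $q_r(x)\le q_r(0)\le c_+r^{-d/2}$ for $r>0$, and $r\mapsto q_r(0)$ is nonincreasing.
\item[(b)] For each $L>0$ there is $c_-(L)>0$, depending only on $L$ and $d$, with $q_r(x)\ge c_-(L)\,r^{-d/2}$ for $r\ge1$ and $|x|_\infty\le L\sqrt r$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) In \eqref{eq:kernel}, $|e^{ikx}|=1$, the factor $e^{-2r(1-\cos k)}$ is nonincreasing in $r$, and $1-\cos k\ge2k^2/\pi^2$ on $[-\pi,\pi]$ bounds the integral by a Gaussian one.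

(b) Substitute $k=\vartheta/\sqrt r$ and compare with $\frac1{2\pi}\int_{\mathbb R}e^{i\vartheta x/\sqrt r-\vartheta^2}d\vartheta=(4\pi)^{-1/2}e^{-x^2/4r}$:
\[
\sup_{x\in\mathbb Z}\Big|\sqrt r\,q^1_r(x)-\frac{e^{-x^2/4r}}{\sqrt{4\pi}}\Big|\le\frac1{2\pi}\int_{\mathbb R}\Big|\mathbf 1_{\{|\vartheta|\le\pi\sqrt r\}}e^{-2r(1-\cos(\vartheta/\sqrt r))}-e^{-\vartheta^2}\Big|\,d\vartheta .
\]
The integrand tends to $0$ as $r\to\infty$ and is at most $2e^{-4\vartheta^2/\pi^2}$, so the right side tends to $0$. This gives (b) for $r\ge r_1(L)$. For $r\in[1,r_1]$ only finitely many $x$ are involved, and $r\mapsto q_r(x)$ is positive and continuous.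
\end{proof}

\subsection{The moment formula}

For paths $X_1,\dots,X_p$ on $[0,t]$ define
\begin{equation}\label{eq:A}
A_t(X_1,\dots,X_p)=\sum_{n\ge1}\gamma^n\sum_{i_1,\dots,i_n=1}^p\ \int_{0<s_1<\dots<s_n<t}\ \prod_{m=2}^nq_{\rho(s_m-s_{m-1})}\big(X_{i_m}(s_m)-X_{i_{m-1}}(s_{m-1})\big)\,ds .
\end{equation}
A term of this sum describes one catalyst that meets walk $i_1$ at time $s_1$, walk $i_2$ at time $s_2$, and so on. All terms are nonnegative.

\begin{proposition}\label{prop:moment}
Let $X_1,\dots,X_p$ be independent copies of $X$. Then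
\[
\langle u(t,0)^p\rangle=E^{\otimes p}\Big[e^{\nu A_t(X_1,\dots,X_p)}\prod_{i=1}^p\mathbf 1\{X_i(t)=0\}\Big].
\]
\end{proposition}

\begin{proof}
The Feynman--Kac formula reads
\begin{equation}\label{eq:fk}
u(t,0)=E\Big[\exp\Big(\int_0^t\xi(t-s,X(s))\,ds\Big)\mathbf 1\{X(t)=0\}\Big].
\end{equation}
The generator of $X$ is symmetric, so the measure $P(\,\cdot\,;X(t)=0)$ is invariant under reversal of time on $[0,t]$, and $\xi(t-s,X(s))$ may be replaced by $\xi(s,X(s))$. Take the $p$-th power and fix $X_1,\dots,X_p$. The exponent is $\sum_Yf(Y)$, summed over the catalyst paths $Y$, with $f(Y)=\gamma\int_0^tv(s)\,ds$ and $v(s)=\sum_i\mathbf 1\{Y(s)=X_i(s)\}$. A Poisson($\nu$) number of independent catalysts started at $y$ contributes the factor $\exp(\nu(E^Y_y[e^{f(Y)}]-1))$, and different sites are independent, so $\langle e^{\sum_Yf(Y)}\rangle=\exp\big(\nu\sum_y(E^Y_y[e^{f(Y)}]-1)\big)$ by monotone convergence. Now expand $e^{f(Y)}-1=\sum_{n\ge1}\gamma^n\int_{s_1<\dots<s_n}v(s_1)\cdots v(s_n)\,ds$. By the Markov property and $\sum_yq_{\rho s_1}(x_1-y)=1$,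
\[
\sum_yP^Y_y\big(Y(s_1)=x_1,\dots,Y(s_n)=x_n\big)=\prod_{m=2}^nq_{\rho(s_m-s_{m-1})}(x_m-x_{m-1}),
\]
which gives $\sum_y(E_y^Y[e^{f(Y)}]-1)=A_t(X_1,\dots,X_p)$.
\end{proof}

The terms with $n=1$ add up to $p\gamma t$. In the term of order $n$, bound each factor by $\bar q(s_m-s_{m-1})$; then $s_1$ ranges over $(0,t)$ and each of the $n-1$ gaps integrates to at most $G$. For $p\gamma G<1$ this gives, for all paths,
\begin{equation}\label{eq:Abound}
p\gamma t\le A_t(X_1,\dots,X_p)\le t\sum_{n\ge1}(p\gamma)^nG^{n-1}=\frac{p\gamma t}{1-p\gamma G}.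
\end{equation}
Since $P(X(t)=0)=q_{\kappa t}(0)$ decays at most polynomially, $\nu\gamma\le\lambda_p(\kappa)\le\nu\gamma/(1-p\gamma G)$.

\begin{example}[immobile reactant]\label{ex:zero}
For $\kappa=0$ all walks stay at $0$, and in terms of the gaps $r_m=s_m-s_{m-1}$,
\[
\frac{A_t}{t}=\sum_{n\ge1}(p\gamma)^n\int_{(0,\infty)^{n-1}}\Big(1-\frac{r_2+\dots+r_n}{t}\Big)_+\prod_{m=2}^n\bar q(r_m)\,dr\ \uparrow\ \sum_{n\ge1}(p\gamma)^nG^{n-1}\qquad(t\to\infty).
\]
This recovers $\lambda_p(0)=\nu\gamma/(1-p\gamma G)$, which is strictly increasing in $p$ and proves Theorem~\ref{thm:low} for $\kappa=0$. The source of the strict increase is visible: a catalyst that meets the walks $n$ times has $p^n$ choices of labels, of which only $p$ are constant.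
\end{example}

From now on $\kappa>0$. The next lemma reduces Theorem~\ref{thm:low} to two walks.

\begin{lemma}\label{lem:two}
If $\lambda_2(\kappa)>\lambda_1(\kappa)$, then $\lambda_p(\kappa)>\lambda_{p-1}(\kappa)$ for every admissible $p$.
\end{lemma}

\begin{proof}
Let $p\ge3$ be admissible and suppose $\lambda_p=\lambda_{p-1}=\lambda$, a finite number. Since $p-1=\frac1{p-1}\cdot1+\frac{p-2}{p-1}\cdot p$, H\"older's inequality gives $\langle u^{p-1}\rangle\le\langle u\rangle^{1/(p-1)}\langle u^p\rangle^{(p-2)/(p-1)}$, hence $(p-1)^2\lambda\le\lambda_1+p(p-2)\lambda$, that is $\lambda\le\lambda_1$. Then $\lambda_2\le\lambda_p=\lambda\le\lambda_1$, a contradiction.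
\end{proof}

\subsection{Binding of two walks and the role of dimension four}\label{sec:heuristic}

Let $Q_t$ be the law on paths on $[0,t]$ with density $e^{\nu A_t(X)}/Z(t)$ with respect to $P$, where $Z(t)=E[e^{\nu A_t(X)}]$. By Proposition~\ref{prop:moment},
\begin{equation}\label{eq:first}
\langle u(t,0)\rangle=Z(t)\,Q_t(X(t)=0).
\end{equation}
The functional $A_t(X)$ rewards a path for being, at two different times $s<s'$, within distance about $\sqrt{\rho(s'-s)}$ of itself. So $Q_t$ is a self-attracting walk, with interaction between arbitrarily distant times.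

For $p$ walks, the terms of \eqref{eq:A} with all labels equal add up to $\sum_iA_t(X_i)$; we call the others \emph{cross terms}. For $p=2$ the cross terms with $n=2$, labels $(1,2)$ and $(2,1)$, add up to
\[
V_t(X_1,X_2)=\gamma^2\int_0^t\!\!\int_0^tq_{\rho|s-u|}\big(X_1(s)-X_2(u)\big)\,ds\,du .
\]
Dropping the other cross terms and writing $Q_t^0=Q_t(\,\cdot\mid X(t)=0)$, we obtain
\begin{equation}\label{eq:ratio}
\frac{\langle u(t,0)^2\rangle}{\langle u(t,0)\rangle^2}\ge E_{Q^0_t\otimes Q_t^0}\big[e^{\nu V_t}\big].
\end{equation}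
Intermittency is therefore a question of binding: do two independent self-attracting walks gain exponentially by staying together?

Here is a heuristic count, which is not used in the proofs. Keep both walks within distance $\sqrt\sigma$ of the origin. Pairs of times with $\rho|s-u|\in[\sigma,2\sigma]$ then make $\nu V_t$ grow at rate of order $\nu\gamma^2\rho^{-1}\sigma^{1-d/2}$. Suppose that the walks leave the ball of radius $\sqrt\sigma$ only after a time of order $T$; keeping them inside costs a constant factor per time $T$. The gain per block of length $T$ is of order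
\begin{equation}\label{eq:count}
\frac{\nu\gamma^2}{\rho}\,T\,\sigma^{1-d/2},
\end{equation}
to be compared with a constant. For diffusive walks $T\approx\sigma/\kappa$, and \eqref{eq:count} is of order $\frac{\nu\gamma^2}{\kappa\rho}\sigma^{2-d/2}$. In $d=3$ this is large for large $\sigma$, whatever $\kappa$ is. In $d\ge5$ it is small for all $\sigma\ge1$ once $\kappa$ is large or $\nu$ is small. In $d=4$ it equals $\frac{\nu\gamma^2}{\kappa\rho}$ on every scale, which is small for large $\kappa$, so one would guess that $d=4$ behaves like $d\ge5$.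

The count assumes that the walks are diffusive with constant of order $\kappa$, but the reference law in \eqref{eq:ratio} is $Q_t^0$, not $P$. The kernel that attracts $X_1$ to $X_2$ also attracts each walk to its own past, and in $d=4$ this self-attraction acts with the same strength on every scale. We shall see that the accumulated effect makes the variance of $X(T)$ of order $o(T)$. Then $T/\sigma$ can be made as large as we like, and \eqref{eq:count} beats any constant. To make this rigorous we need an upper bound on variances under $Q_t$ that sees the self-attraction; it is built in the next three sections.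

\section{Walks weighted by links}\label{sec:links}

Every term in the expansion of $e^{\nu A_t(X)}$ is a product of factors $q_r(X(b)-X(a))$. We first study the walk weighted by one such product.

Fix $t>0$. A \emph{link} is a triple $e=(a_e,b_e,r_e)$ with $0\le a_e<b_e\le t$ and $r_e\ge0$. For a finite multiset $S$ of links put
\[
W_S(X)=\prod_{e\in S}q_{r_e}\big(X(b_e)-X(a_e)\big),\qquad\Phi(S)=E[W_S],\qquad dP_S=\frac{W_S}{\Phi(S)}\,dP,
\]
with $W_\emptyset=1$, and write $E_S$ for expectation under $P_S$. We have $\Phi(S)>0$, because $X$ makes no jump in $[0,t]$ with positive probability. A link with $r_e=0$ is the constraint $X(a_e)=X(b_e)$. Both $P$ and $W_S$ factorize over coordinates, so the coordinates are i.i.d.\ under $P_S$, and $\Phi=\Phi_1^d$ where $\Phi_1$ is the same quantity in $d=1$.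

\begin{example}[one link]\label{ex:onelink}
Let $d=1$ and $S=\{(0,b,r)\}$ with $r>0$, so that $P_S(X(b)=x)$ is proportional to $q^1_{\kappa b}(x)q^1_r(x)$. If these were Gaussian densities with variances $2\kappa b$ and $2r$, the product would have variance $(\frac1{2\kappa b}+\frac1{2r})^{-1}$, the resistance of two resistors in parallel. On the lattice this value is an upper bound. By \eqref{eq:kernel} and $E[e^{i\vartheta X(b)}]=e^{-2\kappa b(1-\cos\vartheta)}$,
\[
E\big[e^{i\tau X(b)}q_r^1(X(b))\big]=\int_{-\pi}^\pi e^{-2r(1-\cos k)-2\kappa b(1-\cos(k+\tau))}\,\frac{dk}{2\pi}.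
\]
The integrand is periodic in $k$, so for any real $\varphi$ we may replace $k$ by $k-\tau\varphi$. This shares the twist $\tau$ between the two cosines: the exponent becomes $H_\tau(k)=-2r(1-\cos(k-\tau\varphi))-2\kappa b(1-\cos(k+\tau(1-\varphi)))$. Since $\partial_\tau^2e^{H_\tau}=(H_\tau''+(H_\tau')^2)e^{H_\tau}\ge H''_\tau e^{H_\tau}$ and $-H_0''=(2r\varphi^2+2\kappa b(1-\varphi)^2)\cos k$, we get $E_S[X(b)^2]\le2r\varphi^2+2\kappa b(1-\varphi)^2$. The choice $\varphi=\kappa b/(r+\kappa b)$ gives $E_S[X(b)^2]\le2\kappa b\,\frac{r}{r+\kappa b}$. For the links in \eqref{eq:A}, $r=\rho b$, and the free variance $2\kappa b$ is reduced by the factor $\rho/(\kappa+\rho)$, \emph{which does not depend on the length of the link}.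
\end{example}

In general, view the time axis $[0,t]$ as a wire with resistance $2\kappa$ per unit length and each link $e$ as a resistor $2r_e$ joining the points $a_e$ and $b_e$. Send a unit current from $a$ to $b$, with current $\varphi_e$ through link $e$. Conservation of current forces the current $\theta_\varphi$ below in the wire, and the minimal energy is the effective resistance: for $0\le a<b\le t$,
\begin{equation}\label{eq:R}
R_S(a,b)=\inf_{\varphi\in\mathbb R^S}\Big\{\sum_{e\in S}2r_e\varphi_e^2+2\kappa\int_0^t\theta_\varphi(s)^2\,ds\Big\},\qquad\theta_\varphi=\mathbf 1_{(a,b)}-\sum_{e\in S}\varphi_e\mathbf 1_{(a_e,b_e)} .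
\end{equation}
We use \eqref{eq:R} as the definition and need nothing else from the theory of networks.

\begin{lemma}\label{lem:links}
Let $S,S',S''$ be finite multisets of links, and let $\cup$ be the multiset union.
\begin{itemize}
\item[(i)] $\Phi(S'\cup S'')\ge\Phi(S')\Phi(S'')$.
\item[(ii)] $E_S[(X^{(i)}(b)-X^{(i)}(a))^2]\le R_S(a,b)$ for $0\le a<b\le t$ and each coordinate $i$.
\item[(iii)] $P_S(X(t)=z)\le P_S(X(t)=0)$ for all $z\in\mathbb{Z}^d$.
\end{itemize}
\end{lemma}

Part (i) says that links are positively correlated. It rests on Ginibre's inequality, which we recall with its proof. Let $\mathbb T=\mathbb R/2\pi\mathbb Z$ and let $\mathcal K$ be the set of finite nonnegative combinations of the functions $k\mapsto\cos(n\cdot k)$, $n\in\mathbb Z^S$, on $\mathbb T^S$. The identity $2\cos x\cos y=\cos(x+y)+\cos(x-y)$ shows that $\mathcal K$ is closed under products.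

\begin{lemma}[Ginibre's inequality]\label{lem:ginibre}
Let $H=J_0+\sum_{j=1}^lJ_j\cos(n_j\cdot k)$ with $J_0\in\mathbb R$, $J_1,\dots,J_l\ge0$, $n_j\in\mathbb Z^S$, and let $\langle\cdot\rangle_H$ be the probability measure on $\mathbb T^S$ with density proportional to $e^H$. Then $\langle fg\rangle_H\ge\langle f\rangle_H\langle g\rangle_H$ for $f,g\in\mathcal K$.
\end{lemma}

\begin{proof}
With $Z_H=\int e^Hdk$, the difference of the two sides equals
\[
\frac1{2Z_H^2}\iint\big(f(k)-f(k')\big)\big(g(k)-g(k')\big)e^{H(k)+H(k')}\,dk\,dk' .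
\]
Expand the exponential in powers of $\cos(n_j\cdot k)+\cos(n_j\cdot k')$; the series converges uniformly and has nonnegative coefficients. It suffices to show that
\[
\iint\big(\cos(m\cdot k)-\cos(m\cdot k')\big)\big(\cos(n\cdot k)-\cos(n\cdot k')\big)\prod_{j\in\mathcal J}\big(\cos(n_j\cdot k)+\cos(n_j\cdot k')\big)\,dk\,dk'\ge0
\]
for all $m,n\in\mathbb Z^S$ and every finite multiset $\mathcal J$ of indices. The map $(x,y)\mapsto(x+y,x-y)$ is a continuous homomorphism of $\mathbb T^S\times\mathbb T^S$ onto itself: given $(k,k')$, choose $x$ with $2x=k+k'$ and put $y=k-x$. The image of the uniform measure is therefore translation invariant, hence uniform, and we may substitute $k=x+y$, $k'=x-y$. The integrand becomes $4\cdot2^{|\mathcal J|}\,\psi(x)\psi(y)$ with $\psi(x)=\sin(m\cdot x)\sin(n\cdot x)\prod_{j\in\mathcal J}\cos(n_j\cdot x)$, and the integral is $4\cdot2^{|\mathcal J|}(\int\psi)^2\ge0$.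
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:links}]
By the product structure we may take $d=1$. For $k\in\mathbb T^S$ let $K(s)=\sum_ek_e\mathbf 1_{(a_e,b_e)}(s)$. Write each factor of $W_S$ by \eqref{eq:kernel}. The phases combine to $\sum_ek_e(X(b_e)-X(a_e))=\int K\,dX$, and independence of increments gives $E[e^{i\int\Theta\,dX}]=\exp(-2\kappa\int_0^t(1-\cos\Theta(s))\,ds)$ for step functions $\Theta$. Hence, for real $\tau$,
\begin{equation}\label{eq:fourier}
E\big[e^{i\tau(X(b)-X(a))}W_S\big]=\int_{\mathbb T^S}\exp\Big(-\sum_e2r_e(1-\cos k_e)-2\kappa\int_0^t\big(1-\cos(K+\tau\mathbf 1_{(a,b)})\big)ds\Big)\prod_e\frac{dk_e}{2\pi}.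
\end{equation}
Let $H_S$ be the exponent at $\tau=0$, so that $\Phi_1(S)=\int e^{H_S}\prod_e\frac{dk_e}{2\pi}$. Between consecutive endpoints of links, $K(s)=n\cdot k$ for a fixed $n\in\{0,1\}^S$. So $H_S$ has the form required in Lemma~\ref{lem:ginibre}.

(i) Let $S=S'\cup S''$. Setting $k_e=0$ in $H_S$ removes the link $e$, and we approximate the point mass at $k_e=0$ from within $\mathcal K$. The Fej\'er kernels $D_n(k)=1+2\sum_{j=1}^{n-1}(1-j/n)\cos(jk)$ are nonnegative combinations of cosines, they are nonnegative, and $D_n(k)\frac{dk}{2\pi}$ converges weakly to $\delta_0$. Apply Lemma~\ref{lem:ginibre} with $H=H_S$, $f=\prod_{e\in S'}D_n(k_e)$ and $g=\prod_{e\in S''}D_n(k_e)$. As $n\to\infty$,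
\[
\langle f\rangle_H\to\frac{\Phi_1(S'')}{\Phi_1(S)},\qquad\langle g\rangle_H\to\frac{\Phi_1(S')}{\Phi_1(S)},\qquad\langle fg\rangle_H\to\frac1{\Phi_1(S)},
\]
and the inequality becomes $\Phi_1(S)\ge\Phi_1(S')\Phi_1(S'')$.

(ii) Fix $\varphi\in\mathbb R^S$. The integrand in \eqref{eq:fourier} is $2\pi$-periodic in each $k_e$. Replacing $k_e$ by $k_e-\tau\varphi_e$ turns the exponent into
\[
H_\tau=-\sum_e2r_e\big(1-\cos(k_e-\tau\varphi_e)\big)-2\kappa\int_0^t\big(1-\cos(K+\tau\theta_\varphi)\big)ds .
\]
Differentiate \eqref{eq:fourier} twice at $\tau=0$ and divide by $-\Phi_1(S)$. With $H=H_S$ and primes denoting $\tau$-derivatives,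
\[
E_S[(X(b)-X(a))^2]=\langle-H_0''\rangle_H-\langle(H_0')^2\rangle_H\le\Big\langle\sum_e2r_e\varphi_e^2\cos k_e+2\kappa\int_0^t\theta_\varphi^2\cos K\,ds\Big\rangle_H .
\]
Bound the cosines by $1$ and take the infimum over $\varphi$.

(iii) By \eqref{eq:fourier} with $(a,b)=(0,t)$, the characteristic function $\tau\mapsto E_S[e^{i\tau X(t)}]$ is positive. Its Fourier coefficient $P_S(X(t)=z)=\int_{-\pi}^\pi e^{-i\tau z}E_S[e^{i\tau X(t)}]\frac{d\tau}{2\pi}$ is therefore largest at $z=0$. In $d$ dimensions, multiply over coordinates.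
\end{proof}

To exploit independence between disjoint time intervals we need a local version of the resistance. Let $R^\circ_S(a,b)$ be the infimum in \eqref{eq:R} over those $\varphi$ with $\varphi_e=0$ unless $[a_e,b_e]\subset[a,b]$, and put $R^\circ_S(a,a)=0$. It depends only on the links inside $[a,b]$ and not on $t$, so it is defined for any real $a\le b$ and any family $S$ with finitely many links inside $[a,b]$. For a fixed number of links it is an infimum over rational $\varphi$ of functions that are measurable in $a$, $b$ and the link parameters, so it is jointly measurable.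

\begin{lemma}\label{lem:rules}
\begin{itemize}
\item[(R0)] $R_S(a,b)\le R_S^\circ(a,b)\le2\kappa(b-a)$.
\item[(R1)] $R_S$ and $R^\circ_S$ do not increase when links are added to $S$.
\item[(R2)] \emph{Series law.} $R^\circ_S(a,b)\le R^\circ_S(a,c)+R^\circ_S(c,b)$ for $a\le c\le b$.
\item[(R3)] \emph{Parallel law.} If $e=(a,b,r)\in S$ with $r>0$ and $R'=R^\circ_{S\setminus\{e\}}(a,b)$, then $R^\circ_S(a,b)\le\frac{2rR'}{2r+R'}$.
\item[(R4)] If $(0,c,\sigma)\in S$ and $c\le s\le t$, then $R_S(0,s)\le2\sigma+R^\circ_S(c,s)$.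
\end{itemize}
\end{lemma}

\begin{proof}
(R0) and (R1) hold because enlarging the set of allowed $\varphi$ lowers the infimum, and $\varphi=0$ has energy $2\kappa(b-a)$. For (R2), no link lies inside both $[a,c]$ and $[c,b]$. Combine a current $\varphi'$ for $(a,c)$ and a current $\varphi''$ for $(c,b)$; the wire currents live on $(a,c)$ and $(c,b)$, so the energies add. For (R3), let $\varphi'$ be a current on $S\setminus\{e\}$ with energy $\mathcal E'$ and wire current $\theta'$. Put $\varphi_e=y$ and $\varphi=(1-y)\varphi'$ on the other links. Then $\theta_\varphi=(1-y)\theta'$, and the energy is $2ry^2+(1-y)^2\mathcal E'$. Let $\mathcal E'\downarrow R'$ and take $y=R'/(2r+R')$. For (R4), send current $1$ through $(0,c,\sigma)$, at energy $2\sigma$. This cancels the wire current on $(0,c)$, and what remains is the problem defining $R^\circ_S(c,s)$, in which this link takes no part.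
\end{proof}

\section{The self-attracting walk as a Poisson mixture}\label{sec:mixture}

A \emph{chain} is a tuple $\mathbf s=(s_1<\dots<s_n)$ in $(0,t)$ with $n\ge2$. Let $\mathcal C_t$ be the set of chains, with the measure $\mu$ equal to $\nu\gamma^n\,ds_1\cdots ds_n$ on $n$-point chains. A chain carries the links $S(\mathbf s)=\{(s_{m-1},s_m,\rho(s_m-s_{m-1})):2\le m\le n\}$. Put $w_{\mathbf s}=W_{S(\mathbf s)}$ and $\bar w_{\mathbf s}=\prod_{m=2}^n\bar q(s_m-s_{m-1})$, so that $w_{\mathbf s}(X)\le\bar w_{\mathbf s}$ for every path. By \eqref{eq:A}, and by the computation that gave \eqref{eq:Abound},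
\begin{equation}\label{eq:chains}
\nu A_t(X)=\nu\gamma t+\int_{\mathcal C_t}w_{\mathbf s}(X)\,\mu(d\mathbf s),\qquad\int_{\mathcal C_t}\bar w_{\mathbf s}\,\mu(d\mathbf s)\le M_0t,\qquad M_0=\frac{\nu\gamma^2G}{1-\gamma G}.
\end{equation}
For a finite configuration $\omega$ of chains let $S(\omega)=\bigcup_{\mathbf s\in\omega}S(\mathbf s)$.

We use two facts about Poisson processes. If $\Pi$ is the law of a Poisson process with finite intensity $\mu'$ of total mass $|\mu'|$, then
\[
E_\Pi[\psi]=e^{-|\mu'|}\sum_{j\ge0}\frac1{j!}\int\psi(\{\mathbf s^1,\dots,\mathbf s^j\})\,\mu'(d\mathbf s^1)\cdots\mu'(d\mathbf s^j)\qquad(\psi\ge0).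
\]
Call $\psi$ \emph{increasing} if it does not decrease when a point is added to the configuration, and \emph{decreasing} if $-\psi$ is increasing. The Harris--FKG inequality \cite[Theorem~20.4]{LP} states that for a Poisson process with $\sigma$-finite intensity and increasing $\psi_1,\psi_2\in L^2$, $E[\psi_1\psi_2]\ge E[\psi_1]E[\psi_2]$. Consequently $E[\psi_1\psi_2]\le E[\psi_1]E[\psi_2]$ if one function is increasing and the other decreasing.

\begin{lemma}\label{lem:mixture}
Let $\mathcal A\subset\mathcal C_t$ be measurable, let $F$ be a finite multiset of links, and let $Q$ be the path law with density proportional to $W_F\exp(\int_{\mathcal A}w_{\mathbf s}\,\mu(d\mathbf s))$. Let $\pi:\mathcal A\to(0,\infty)$ be measurable with $\int_{\mathcal A}\pi\,d\mu<\infty$, and let $\Pi$ be the Poisson process on $\mathcal A$ with intensity $\pi\mu$. Then for measurable $f\ge0$,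
\begin{equation}\label{eq:mixture}
E_Q[f]=\frac{E_\Pi\big[h(\omega)\,E_{F\cup S(\omega)}[f]\big]}{E_\Pi[h]},\qquad h(\omega)=\frac{\Phi(F\cup S(\omega))}{\prod_{\mathbf s\in\omega}\pi(\mathbf s)},\qquad0<E_\Pi[h]<\infty .
\end{equation}
Moreover, \emph{(a)} if $\pi(\mathbf s)=\Phi(S(\mathbf s))$, then $h$ is increasing; \emph{(b)} if $\pi(\mathbf s)=\bar w_{\mathbf s}$, then $h$ is decreasing and $h\le1$.
\end{lemma}

\begin{proof}
Expand the exponential and use Tonelli's theorem. With $\omega=\{\mathbf s^1,\dots,\mathbf s^j\}$,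
\begin{align*}
E\Big[fW_F\,e^{\int_{\mathcal A}w\,d\mu}\Big]&=\sum_{j\ge0}\frac1{j!}\int_{\mathcal A^j}\Phi(F\cup S(\omega))\,E_{F\cup S(\omega)}[f]\prod_{l=1}^j\mu(d\mathbf s^l)\\
&=e^{\int_{\mathcal A}\pi\,d\mu}\,E_\Pi\big[h\,E_{F\cup S(\omega)}[f]\big].
\end{align*}
For $f=1$ the left side lies in $(0,e^{M_0t}]$ by \eqref{eq:chains}; divide. Adding a chain $\mathbf s$ to $\omega$ multiplies $h$ by $\Phi(F\cup S(\omega)\cup S(\mathbf s))/[\Phi(F\cup S(\omega))\pi(\mathbf s)]$. In case (a) this is at least $1$ by Lemma~\ref{lem:links}(i). In case (b) it is at most $1$ because $w_{\mathbf s}\le\bar w_{\mathbf s}$, and $h(\emptyset)=\Phi(F)\le1$.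
\end{proof}

Both choices of $\pi$ are allowed, since $\Phi(S(\mathbf s))\le\bar w_{\mathbf s}$ is $\mu$-integrable by \eqref{eq:chains}. The true mixing law $h\,d\Pi/E_\Pi[h]$ is not explicit, because $h$ couples all chains. Combined with the Harris--FKG inequality, the two choices bracket it: it has more chains than the Poisson process (a) and fewer than the Poisson process (b). Upper bounds on variances need many links and use (a). Upper bounds on point probabilities need few links and use (b), in Section~\ref{sec:high}.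

By (R1) we may discard links in an upper bound on the resistance, and we keep only those of two-point chains, whose law under (a) is explicit. For $\mathbf s=(a,b)$,
\[
\nu\gamma^2\,\Phi(S(\mathbf s))=\nu\gamma^2\sum_xq_{\kappa(b-a)}(x)q_{\rho(b-a)}(x)=\alpha(b-a),\qquad\alpha(r)=\nu\gamma^2q_{(\kappa+\rho)r}(0).
\]
Let $\mathcal N$ be the Poisson process on $\{(a,b)\in\mathbb R^2:a<b\}$ with intensity $\alpha(b-a)\,da\,db$, each point viewed as the link $(a,b,\rho(b-a))$. Since $\alpha\le\nu\gamma^2$, a bounded interval contains finitely many links almost surely. The law of $\mathcal N$ is invariant under translations of time, so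
\[
\bar R(\ell)=\mathbb E\big[R^\circ_{\mathcal N}(x,x+\ell)\big]
\]
does not depend on $x$, and $\bar R(\ell)\le2\kappa\ell$ by (R0).

For a finite multiset $F$ of links let $Q_t^F$ be the path law with density proportional to $W_Fe^{\nu A_t(X)}$. Thus $Q_t^\emptyset=Q_t$ and $Q_t^{\{(0,t,0)\}}=Q_t^0$.

\begin{proposition}\label{prop:variance}
Let $0\le s\le t$. Then $E_{Q_t^F}[X^{(i)}(s)^2]\le\bar R(s)$ for every $F$ and $i$. If $(0,c,\sigma)\in F$ and $c\le s$, then also $E_{Q_t^F}[X^{(i)}(s)^2]\le2\sigma+\bar R(s-c)$.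
\end{proposition}

\begin{proof}
We prove the second bound; for the first, read $c=\sigma=0$ and use (R0) in place of (R4). Apply Lemma~\ref{lem:mixture}(a) with $\mathcal A=\mathcal C_t$. Let $\omega_2$ be the set of two-point chains of $\omega$. By Lemma~\ref{lem:links}(ii), (R4) and (R1),
\[
E_{F\cup S(\omega)}[X^{(i)}(s)^2]\le\psi(\omega):=2\sigma+R^\circ_{S(\omega_2)}(c,s).
\]
The function $\psi$ is nonnegative, bounded by (R0), and decreasing by (R1). The function $\min(h,n)$ is bounded and increasing, so $E_\Pi[\min(h,n)\psi]\le E_\Pi[\min(h,n)]\,E_\Pi[\psi]$. Letting $n\to\infty$ and using \eqref{eq:mixture}, $E_{Q_t^F}[X^{(i)}(s)^2]\le E_\Pi[\psi]$. Under $\Pi$ the two-point chains inside $[c,s]$ have the law of the points of $\mathcal N$ inside $[c,s]$, so $E_\Pi[\psi]=2\sigma+\bar R(s-c)$.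
\end{proof}

With $2\kappa\ell$ in place of $\bar R(\ell)$, the proposition follows from \eqref{eq:mixture} alone, since $\psi$ may then be taken constant. This weaker form suffices for $d=3$. The correlation inequalities are needed to gain on $2\kappa\ell$, and this gain decides $d=4$.

\section{Sublinear resistance in dimension four}\label{sec:four}

The expected number of links of $\mathcal N$ with length of order $\ell$ inside an interval of length $\ell$ is of order $\ell^2\alpha(\ell)\approx\ell^{2-d/2}$. In $d=4$ it is bounded below on all large scales, and by Example~\ref{ex:onelink} a link of any length lowers the resistance across its span by a fixed proportion. So a positive resistance per unit length cannot be stable: one more scale would lower it.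

\begin{proposition}\label{prop:sublinear}
Let $d=4$. Then $\bar R(\ell)/\ell\to0$ as $\ell\to\infty$. Consequently, for every $\varepsilon>0$, $\sup_{0\le v\le T}\bar R(v)\le\varepsilon T$ for all large $T$.
\end{proposition}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.35cm,y=1cm]
\fill[gray!30] (2,-0.12) rectangle (3,0.12);
\fill[gray!30] (5,-0.12) rectangle (6,0.12);
\draw[thick] (0,0) -- (8,0);
\draw (0,-0.12) -- (0,0.12);
\draw (8,-0.12) -- (8,0.12);
\node[below] at (0,-0.15) {$0$};
\node[below] at (2,-0.15) {$\ell/4$};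
\node[below] at (3,-0.15) {$3\ell/8$};
\node[below] at (5,-0.15) {$5\ell/8$};
\node[below] at (6,-0.15) {$3\ell/4$};
\node[below] at (8,-0.15) {$\ell$};
\draw[very thick] (2.4,0) .. controls (2.9,2) and (5.2,2) .. (5.7,0);
\node[above left] at (2.45,0.1) {$a$};
\node[above right] at (5.65,0.1) {$b$};
\node at (4.05,1.8) {$2\rho(b-a)$};
\draw[dashed] (3.5,-0.4) -- (3.5,0.75);
\draw[dashed] (4.6,-0.4) -- (4.6,0.75);
\draw (0.4,0) .. controls (0.55,0.6) and (1.15,0.6) .. (1.3,0);
\draw (2.75,0) .. controls (2.85,0.45) and (3.25,0.45) .. (3.35,0);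
\draw (3.7,0) .. controls (3.8,0.5) and (4.3,0.5) .. (4.4,0);
\draw (6.5,0) .. controls (6.65,0.6) and (7.25,0.6) .. (7.4,0);
\end{tikzpicture}
\caption{The time interval $[0,\ell]$ as a wire, with links drawn as arcs. A long link (thick), with one endpoint in each shaded window, is a resistor $2\rho(b-a)$ in parallel with the stretch $[a,b]$. The five intervals $[0,a]$, $[b,\ell]$ and the three equal parts of $[a,b]$ (dashed lines) cannot contain a link joining the two windows, so their local resistances depend only on the other links (thin).}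
\label{fig:link}
\end{figure}

\begin{proof}
By (R2) and translation invariance, $\bar R$ is subadditive. Fix $y>0$ and write $\ell=ny+z$ with $n$ an integer and $0\le z<y$. Then $\bar R(\ell)\le n\bar R(y)+2\kappa y$, so $\limsup_{\ell}\bar R(\ell)/\ell\le\bar R(y)/y$. Hence $\bar R(\ell)/\ell\to\chi:=\inf_{y>0}\bar R(y)/y$. Suppose $\chi>0$.

Fix $\delta>0$, put $x=(1+\delta)\chi$, and choose $\ell_0$ with $\bar R(v)\le xv$ for $v\ge\ell_0$. By Lemma~\ref{lem:kernel}(b) with $d=4$, $\alpha(r)\ge\alpha_0r^{-2}$ for $r\ge1/(\kappa+\rho)$, where $\alpha_0=\nu\gamma^2c_-(1)(\kappa+\rho)^{-2}$. Let $\ell\ge\max(12\ell_0,4/(\kappa+\rho))$ and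
\[
\mathcal D=\big[\tfrac\ell4,\tfrac{3\ell}8\big]\times\big[\tfrac{5\ell}8,\tfrac{3\ell}4\big];
\]
see Figure~\ref{fig:link}. On $\mathcal D$ we have $b-a\in[\frac\ell4,\frac\ell2]$, so the number of points of $\mathcal N$ in $\mathcal D$ is Poisson with mean at least $(\ell/8)^2\alpha_0(\ell/2)^{-2}=\alpha_0/16$. The probability that $\mathcal D$ contains a point is at least $\pi_0=1-e^{-\alpha_0/16}>0$, which depends neither on $\ell$ nor on $\delta$. The restrictions $\mathcal N_{\mathcal D}$ and $\mathcal N_{\mathcal D^c}$ are independent. We condition on $\mathcal N_{\mathcal D}$ and use the following remark: if an interval $I$ is determined by $\mathcal N_{\mathcal D}$, has length $|I|\ge\ell_0$, and contains $[a',b']$ for no $(a',b')\in\mathcal D$, then $R^\circ_{\mathcal N}(I)$ is a function of $I$ and $\mathcal N_{\mathcal D^c}$, and its conditional mean is $\bar R(|I|)\le x|I|$.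

\emph{Case $\mathcal N_{\mathcal D}=\emptyset$.} Cut $[0,\ell]$ into five equal parts. Their length $\ell/5$ is at least $\ell_0$ and less than $\ell/4$, so the remark applies, and (R2) gives $\mathbb E[R^\circ_{\mathcal N}(0,\ell)\mid\mathcal N_{\mathcal D}]\le x\ell$.

\emph{Case $\mathcal N_{\mathcal D}\ne\emptyset$.} Let $e=(a,b,\rho(b-a))$ be the link of $\mathcal N_{\mathcal D}$ with the smallest $a$. The remark applies to $[0,a]$ and $[b,\ell]$: they have length at least $\ell/4$, the first misses $[\frac{5\ell}8,\frac{3\ell}4]$ and the second misses $[\frac\ell4,\frac{3\ell}8]$. It applies to the three equal parts of $[a,b]$, whose length lies in $[\ell/12,\ell/6]$. Let $R''$ be the sum of $R^\circ_{\mathcal N}$ over these three parts. They do not contain $e$, so (R2) gives $R^\circ_{\mathcal N\setminus\{e\}}(a,b)\le R''$, and $\mathbb E[R''\mid\mathcal N_{\mathcal D}]\le x(b-a)$. The function $y\mapsto\frac{2\rho(b-a)y}{2\rho(b-a)+y}$ is increasing and concave on $[0,\infty)$. By (R2), (R3) and Jensen's inequality,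
\[
\mathbb E[R^\circ_{\mathcal N}(0,\ell)\mid\mathcal N_{\mathcal D}]\le xa+(b-a)\frac{2\rho x}{2\rho+x}+x(\ell-b)=x\ell-(b-a)\frac{x^2}{x+2\rho}\le x\ell-\frac\ell4\,\frac{\chi^2}{\chi+2\rho},
\]
where the last step uses $b-a\ge\ell/4$, $x\ge\chi$ and the monotonicity of $x\mapsto x^2/(x+2\rho)$.

Averaging the two cases, $\chi\ell\le\bar R(\ell)\le(1+\delta)\chi\ell-\frac{\pi_0\ell}4\frac{\chi^2}{\chi+2\rho}$. Divide by $\ell$ and let $\delta\downarrow0$: this contradicts $\chi>0$.

For the last claim choose $v_0$ with $\bar R(v)\le\varepsilon v$ for $v\ge v_0$, and let $T\ge2\kappa v_0/\varepsilon$. For $v_0\le v\le T$ we have $\bar R(v)\le\varepsilon T$, and for $v\le v_0$ we have $\bar R(v)\le2\kappa v_0\le\varepsilon T$.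
\end{proof}

\begin{remark}
Propositions~\ref{prop:variance} and~\ref{prop:sublinear} give $E_{Q_t}[|X(t)|^2]\le d\,\bar R(t)=o(t)$ in $d=4$. The proof uses the dimension only through $\alpha(r)\ge\alpha_0r^{-2}$. For $d\ge5$ the conclusion is false: the number of links of $\mathcal N$ that cover a given time is Poisson with mean $\int_0^\infty r\alpha(r)\,dr<\infty$, and $\theta_\varphi=1$ at uncovered times, so $\bar R(\ell)\ge2\kappa\ell\exp(-\int_0^\infty r\alpha(r)\,dr)$.
\end{remark}

\section{Binding in dimensions three and four}\label{sec:binding}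

We prove Theorem~\ref{thm:low}. By Example~\ref{ex:zero} and Lemma~\ref{lem:two} it suffices to show $\lambda_2(\kappa)>\lambda_1(\kappa)$ for $\kappa>0$. We carry out the count of Section~\ref{sec:heuristic}, starting from \eqref{eq:ratio}. Two difficulties arise. A hard constraint such as $|X(s)|\le\sqrt\sigma$ would take us out of the class of laws $Q_t^F$ that Proposition~\ref{prop:variance} controls. And $Q_t^0$ has no Markov property, so the cost of confinement does not factorize over blocks. Both are resolved by confining softly, with the factors $q_\sigma(X(kT))$. Each factor is a link from time $0$ to time $kT$, and inserting these links one at a time expresses the cost as a product of expectations under laws $Q_t^F$.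

\begin{proposition}\label{prop:gap}
There are constants $c_1,c_2>0$ depending only on $d$ with the following property. If $\sigma\ge1$ and $T>0$ satisfy
\begin{equation}\label{eq:scale}
\sup_{0\le v\le T}\bar R(v)\le\sigma,
\end{equation}
then
\begin{equation}\label{eq:gap}
2(\lambda_2-\lambda_1)\ge\frac1T\Big[c_2\frac{\nu\gamma^2}\rho\,T\sigma^{1-d/2}-2c_1\Big].
\end{equation}
\end{proposition}

\begin{proof}
Let $c_-=c_-(\sqrt{48d})$, $c_1=\log\frac{4c_+}{3c_-}$ and $c_2=2^{-1-d/2}c_-$; note $c_-\le q_1(0)\le c_+$. Let $N\ge1$ be an integer, $t=NT$, $t_k=kT$, and for $0\le j\le N-1$ let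
\[
F_j=\{(0,t,0)\}\cup\{(0,t_k,\sigma):1\le k\le j\},\qquad Q^{(j)}=Q_t^{F_j},
\]
so that $Q^{(0)}=Q_t^0$.

\emph{Step 1: localization.} Let $s\in[t_{k-1},t_k]$ with $1\le k\le j+1$. If $k\ge2$, then $(0,t_{k-1},\sigma)\in F_j$, and Proposition~\ref{prop:variance} with \eqref{eq:scale} gives $E_{Q^{(j)}}[X^{(i)}(s)^2]\le2\sigma+\bar R(s-t_{k-1})\le3\sigma$. If $k=1$, the first bound of that proposition gives $\sigma$. By Chebyshev's inequality each coordinate exceeds $\sqrt{12d\sigma}$ in absolute value with probability at most $\frac1{4d}$, so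
\begin{equation}\label{eq:loc}
Q^{(j)}\big(|X(s)|_\infty\le\sqrt{12d\sigma}\big)\ge\tfrac34\qquad(0\le s\le t_{j+1}).
\end{equation}

\emph{Step 2: cost.} Let $\Psi_j(X)=\prod_{k=1}^jq_\sigma(X(t_k))/q_\sigma(0)\in[0,1]$. The law $Q^{(j)}$ has density $\Psi_j/E_{Q^{(0)}}[\Psi_j]$ with respect to $Q^{(0)}$. By \eqref{eq:loc} at $s=t_{j+1}$ and Lemma~\ref{lem:kernel}, for $0\le j\le N-2$,
\[
\frac{E_{Q^{(0)}}[\Psi_{j+1}]}{E_{Q^{(0)}}[\Psi_j]}=\frac{E_{Q^{(j)}}[q_\sigma(X(t_{j+1}))]}{q_\sigma(0)}\ge\frac{\frac34c_-\sigma^{-d/2}}{c_+\sigma^{-d/2}}=e^{-c_1}.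
\]
Multiplying over $j$ gives $E_{Q^{(0)}}[\Psi_{N-1}]\ge e^{-c_1N}$.

\emph{Step 3: gain.} Let $\hat Q=Q^{(N-1)}\otimes Q^{(N-1)}$ and let $s,u\in[0,t]$ satisfy $\sigma\le\rho|s-u|\le2\sigma$. By \eqref{eq:loc} with $j=N-1$ and independence, with $\hat Q$-probability at least $\frac9{16}\ge\frac12$,
\[
|X_1(s)-X_2(u)|_\infty\le2\sqrt{12d\sigma}=\sqrt{48d\sigma}\le\sqrt{48d}\,\sqrt{\rho|s-u|}.
\]
On this event Lemma~\ref{lem:kernel}(b), which applies because $\rho|s-u|\ge\sigma\ge1$, gives $q_{\rho|s-u|}(X_1(s)-X_2(u))\ge c_-(2\sigma)^{-d/2}$. For $t\ge4\sigma/\rho$ the set of such $(s,u)$ has measure $2\int_{\sigma/\rho}^{2\sigma/\rho}(t-r)\,dr\ge t\sigma/\rho$. Hence $E_{\hat Q}[V_t]\ge c_2\gamma^2\rho^{-1}\,t\,\sigma^{1-d/2}$.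

\emph{Step 4.} By \eqref{eq:ratio}, $\Psi_{N-1}\le1$, Step 2 and Jensen's inequality,
\[
\frac{\langle u(t,0)^2\rangle}{\langle u(t,0)\rangle^2}\ge E_{Q^{(0)}\otimes Q^{(0)}}\big[e^{\nu V_t}\Psi_{N-1}(X_1)\Psi_{N-1}(X_2)\big]\ge e^{-2c_1N}E_{\hat Q}\big[e^{\nu V_t}\big]\ge e^{-2c_1N+\nu E_{\hat Q}[V_t]}.
\]
Take logarithms, insert Step 3, divide by $t=NT$ and let $N\to\infty$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:low}]
We choose $\sigma$ and $T$ so that the bracket in \eqref{eq:gap} is positive.

For $d=3$ let $T=\sigma/(2\kappa)$. Then \eqref{eq:scale} holds because $\bar R(v)\le2\kappa v$, and the bracket equals $\frac{c_2\nu\gamma^2}{2\kappa\rho}\sigma^{1/2}-2c_1$, which is positive for large $\sigma$.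

For $d=4$ the same choice gives $\frac{c_2\nu\gamma^2}{2\kappa\rho}-2c_1$, which is negative for large $\kappa$. Instead choose $\varepsilon>0$ with $\frac{c_2\nu\gamma^2}{\rho\varepsilon}>2c_1$, and then, by Proposition~\ref{prop:sublinear}, a $T$ so large that $\sigma=\varepsilon T\ge1$ and \eqref{eq:scale} holds. The bracket equals $\frac{c_2\nu\gamma^2}{\rho\varepsilon}-2c_1>0$.
\end{proof}

Admissibility of $p$ entered this proof only through the finiteness of the exponents and of the sums over chains.

\section{No binding in dimensions five and higher}\label{sec:high}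

Let $d\ge5$ and let $p$ be admissible; in particular $\gamma G<1$. We must show that the cross terms of \eqref{eq:A} have a bounded exponential moment under $Q_t^{\otimes p}$. The plan is to show that, conditionally on the past up to any time, the expected future cross interaction is at most $\frac12$; an iteration then bounds the exponential moment by $2$. This requires that $Q_t$ be close to Markov (Lemma~\ref{lem:markov}) and that it spread at least diffusively (Lemma~\ref{lem:spread}).

\subsection{Chains over a fixed time}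

By Lemma~\ref{lem:kernel}(a), $\bar q(r)\le c_+\rho^{-d/2}r^{-d/2}$. Hence $\int_\ell^\infty\bar q\le C_0\ell^{1-d/2}$ for $\ell>0$ with $C_0=C_0(\rho,d)$, and $m_1=\int_0^\infty r\bar q(r)\,dr<\infty$ \emph{because $d\ge5$}. A chain \emph{straddles} the time $s$ if $s_1\le s<s_n$; then $s_{m-1}\le s<s_m$ for exactly one $m$. If this gap has length $r$, then $s_{m-1}$ ranges over an interval of length $r$, and each of the other $n-2$ gaps integrates to at most $G$. Therefore, for all $s$ and $t$,
\begin{equation}\label{eq:straddle}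
\int_{\{s_1\le s<s_n\}}\bar w_{\mathbf s}\,\mu(d\mathbf s)\le\nu\sum_{n\ge2}\gamma^n(n-1)G^{n-2}m_1=\frac{\nu\gamma^2m_1}{(1-\gamma G)^2}=:M .
\end{equation}
The constant $M$ does not depend on $\kappa$. It bounds the total interaction between past and future.

\begin{lemma}\label{lem:markov}
Let $0\le s\le t$. \emph{(i)} The law of $X|_{[0,s]}$ under $Q_t$ has a density at most $e^M$ with respect to $Q_s$. \emph{(ii)} Given $X|_{[0,s]}$, the conditional law of $(X(s+v)-X(s))_{0\le v\le t-s}$ under $Q_t$ has a density at most $e^M$ with respect to $Q_{t-s}$.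
\end{lemma}

\begin{proof}
For $s\in\{0,t\}$ there is nothing to prove. Otherwise let $X'=X|_{[0,s]}$ and $X''=(X(s+v)-X(s))_{v\le t-s}$, which are independent under $P$. Sorting the chains into those before $s$, after $s$, and straddling $s$ gives $A_t(X)=A_s(X')+A_{t-s}(X'')+A^{\mathrm{str}}$, with $0\le\nu A^{\mathrm{str}}\le M$ by \eqref{eq:straddle}. In (i) the density is proportional to $E[e^{\nu A_{t-s}(X'')+\nu A^{\mathrm{str}}}\mid X']\in[Z(t-s),e^MZ(t-s)]$. In (ii) it is proportional to $e^{\nu A^{\mathrm{str}}}\in[1,e^M]$. A function whose values lie in $[y,e^My]$ is at most $e^M$ after division by its mean.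
\end{proof}

\subsection{Point probabilities}

\begin{lemma}\label{lem:spread}
Fix $\kappa_1,\nu_1>0$. There is $C<\infty$, depending only on $\kappa_1,\nu_1,\gamma,\rho,d$, such that for all $\kappa\ge\kappa_1$, $\nu\le\nu_1$, $0<u\le t$ and $z\in\mathbb{Z}^d$,
\[
Q_t(X(u)=z)\le b_\kappa(u):=\min\big(1,\ Cu^{-d/2},\ e^{M+M_0u}q_{\kappa u}(0)\big).
\]
In particular, for fixed $\nu$ and $u>0$, $b_\kappa(u)\to0$ as $\kappa\to\infty$.
\end{lemma}

The third bound gives smallness for large $\kappa$ but is useless for large $u$; the second gives decay in $u$ uniformly in $\kappa$. For the second bound the idea is that the walk moves freely during times not covered by any chain, and that by \eqref{eq:straddle} such times have positive density. To get this with overwhelming probability we need independence between distant times, so long chains must be removed first.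

\begin{proof}
By Lemma~\ref{lem:markov}(i), $Q_t(X(u)=z)\le e^MQ_u(X(u)=z)$. By \eqref{eq:chains}, $0\le\nu A_u-\nu\gamma u\le M_0u$, so $Q_u$ has density at most $e^{M_0u}$ with respect to $P$. This gives the third bound.

For the second bound let $\bar M=\nu_1\gamma^2m_1(1-\gamma G)^{-2}\ge M$, $\delta=e^{-\bar M}$ and $\ell=u^{2/(d-2)}$. Then $u/\ell=u^{(d-4)/(d-2)}$, and $u\ge2\ell$ for $u\ge u_0:=2^{(d-2)/(d-4)}$. For $u\le u_0$ the bound holds with $C=u_0^{d/2}$, so let $u\ge u_0$.

\emph{Long chains.} An $n$-point chain in $(0,u)$ with $s_n-s_1>\ell$ has a gap longer than $\ell/(n-1)$. Hence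
\[
\int_{\{s_n-s_1>\ell\}}\bar w_{\mathbf s}\,\mu(d\mathbf s)\le\nu u\sum_{n\ge2}\gamma^n(n-1)G^{n-2}C_0\Big(\frac\ell{n-1}\Big)^{1-d/2}=C_1\nu\,u\,\ell^{1-d/2}=C_1\nu,
\]
with $C_1=C_0\sum_{n\ge2}\gamma^n(n-1)^{d/2}G^{n-2}<\infty$; the length $\ell$ was chosen so that $u\ell^{1-d/2}=1$. Let $\mathcal A=\{\mathbf s\in\mathcal C_u:s_n-s_1\le\ell\}$ and let $Q'$ be the law with density proportional to $\exp(\int_{\mathcal A}w\,d\mu)$. The density of $Q_u$ with respect to $Q'$ is proportional to a function with values in $[1,e^{C_1\nu}]$, so it is at most $e^{C_1\nu_1}$.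

\emph{Uncovered time.} Apply Lemma~\ref{lem:mixture}(b) to $Q'$, with $F=\emptyset$ and $\Pi$ the Poisson process on $\mathcal A$ with intensity $\bar w\mu$. Let $U(\omega)$ be the Lebesgue measure of $[0,u]\setminus\bigcup_{\mathbf s\in\omega}[s_1,s_n]$. The weight $W_{S(\omega)}$ depends only on increments of $X$ inside the covered set. So under $P_{S(\omega)}$ the total increment over the uncovered set, a finite union of intervals, is independent of the increment over the covered set and has law $q_{\kappa U(\omega)}$. Hence $P_{S(\omega)}(X(u)=z)\le q_{\kappa U(\omega)}(0)$. The right side is increasing in $\omega$, because $U$ is decreasing, while $h$ is decreasing. By \eqref{eq:mixture} and the Harris--FKG inequality,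
\[
Q'(X(u)=z)\le E_\Pi\big[q_{\kappa U(\omega)}(0)\big]\le\Pi\big(U\le\delta u/8\big)+q_{\kappa\delta u/8}(0).
\]

\emph{Large deviations.} Let $J=\lfloor u/(2\ell)\rfloor\ge u/(4\ell)$, and for $0\le j<J$ let $U_j$ be the uncovered measure in $[(2j+1)\ell,(2j+2)\ell)$. A chain in $\mathcal A$ that covers a point of this interval has $s_1\in[2j\ell,(2j+2)\ell)$. These ranges are disjoint, so $U_0,\dots,U_{J-1}$ are independent under $\Pi$. By \eqref{eq:straddle} the number of chains covering a given time is Poisson with mean at most $M$, so each time is uncovered with probability at least $\delta$, and $E_\Pi[U_j/\ell]\ge\delta$. By convexity $e^{-y}\le1-(1-e^{-1})y$ on $[0,1]$, so $E_\Pi[e^{-U_j/\ell}]\le e^{-(1-e^{-1})\delta}$. Since $U\ge\sum_jU_j$, $\delta u/8\le J\delta\ell/2$ and $1-e^{-1}-\frac12>\frac18$, Markov's inequality gives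
\[
\Pi(U\le\delta u/8)\le e^{J\delta/2}\prod_{j<J}E_\Pi\big[e^{-U_j/\ell}\big]\le e^{-J\delta/8}\le\exp\big(-\tfrac\delta{32}u^{(d-4)/(d-2)}\big).
\]
Altogether, for $u\ge u_0$,
\[
Q_t(X(u)=z)\le e^{\bar M+C_1\nu_1}\Big[\exp\big(-\tfrac\delta{32}u^{(d-4)/(d-2)}\big)+c_+(\kappa_1\delta u/8)^{-d/2}\Big].
\]
Since $d\ge5$ the first term decays faster than any power of $u$, and no constant depends on $\kappa\ge\kappa_1$ or $\nu\le\nu_1$.
\end{proof}

It is convenient to drop the constraints $X_i(t)=0$ in the $p$-th moment. The next lemma shows that restoring the constraint in the first moment costs only a power of $t$.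

\begin{lemma}\label{lem:return}
For $t>0$, $Q_t(X(t)=0)\ge\frac12\big(1+4\sqrt{d\kappa t}\big)^{-d}$.
\end{lemma}

\begin{proof}
By Proposition~\ref{prop:variance}, $E_{Q_t}[X^{(i)}(t)^2]\le2\kappa t$. Chebyshev's inequality and a union bound give $Q_t(|X(t)|_\infty\le2\sqrt{d\kappa t})\ge\frac12$, and the box has at most $(1+4\sqrt{d\kappa t})^d$ points. By \eqref{eq:mixture}, $Q_t$ is a mixture of laws $P_{S(\omega)}$, so Lemma~\ref{lem:links}(iii) shows that $z\mapsto Q_t(X(t)=z)$ is largest at $z=0$.
\end{proof}

\subsection{The cross terms}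

Fix $\kappa_1,\nu_1$ as in Lemma~\ref{lem:spread}, and let $\kappa\ge\kappa_1$, $\nu\le\nu_1$. Fix $t$, let $\mathbf Q=Q_t^{\otimes p}$ and $\mathcal F_s=\sigma(X_i(v):v\le s,\ i\le p)$. For $0\le s\le t$ let $B(s)$ be $\nu$ times the sum of the cross terms of \eqref{eq:A}, restricted to $s_n\le s$. Then $B(s)=\int_0^s\beta(v)\,dv$, where $\beta(v)\ge0$ is the corresponding integral over $s_1,\dots,s_{n-1}$ with $s_n=v$. The function $\beta$ is jointly measurable, $\beta(v)$ is $\mathcal F_v$-measurable, and $B(t)$ is bounded by \eqref{eq:Abound}. Since $\nu A_t(X_1,\dots,X_p)=\nu\sum_iA_t(X_i)+B(t)$,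
\begin{equation}\label{eq:cross}
\langle u(t,0)^p\rangle\le E^{\otimes p}\big[e^{\nu A_t(X_1,\dots,X_p)}\big]=Z(t)^p\,E_{\mathbf Q}\big[e^{B(t)}\big].
\end{equation}

\begin{lemma}\label{lem:eta}
For all $0\le s\le t$,
\[
E_{\mathbf Q}[B(t)-B(s)\mid\mathcal F_s]\le\eta:=\frac{e^M\nu(p\gamma)^2}{(1-p\gamma G)^2}\,I(\kappa),\qquad I(\kappa)=\int_0^\infty\!\!\int_0^\infty\min\big(\bar q(r),b_\kappa(v)\big)\,dr\,dv .
\]
\end{lemma}

\begin{proof}
$B(t)-B(s)$ is $\nu$ times the sum of the cross terms restricted to $s_n>s$. Fix $n$, nonconstant labels $i_1,\dots,i_n$ and times $s_1<\dots<s_n$ with $s_n>s$. We retain one factor of the product in \eqref{eq:A}, with an index $m$ such that $s_m>s$, and bound the others by $\bar q$. Put $r=s_m-s_{m-1}$, $v=s_m-s\in(0,t-s)$ and $D=X_{i_m}(s_m)-X_{i_m}(s)$. The retained factor is $q_{\rho r}(D+x)$ with $x=X_{i_m}(s)-X_{i_{m-1}}(s_{m-1})$. Suppose that $\mathcal G\supset\mathcal F_s$ is a $\sigma$-field that determines $x$ and is generated by $X_{i_m}|_{[0,s]}$ and by data of the other walks. The walks are independent under $\mathbf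 Q$, so the conditional law of $D$ given $\mathcal G$ is its conditional law under $Q_t$ given $X_{i_m}|_{[0,s]}$. By Lemmas~\ref{lem:markov}(ii) and~\ref{lem:spread}, each value of $D$ has conditional probability at most $e^Mb_\kappa(v)$. Using $\sum_yq_{\rho r}(y)=1$ for one bound and $q_{\rho r}\le\bar q(r)$ for the other,
\begin{equation}\label{eq:factor}
E_{\mathbf Q}\big[q_{\rho r}(D+x)\mid\mathcal G\big]\le e^M\min\big(\bar q(r),b_\kappa(v)\big),
\end{equation}
and the same bound holds given $\mathcal F_s$. There are two cases.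

If $s_1\le s$, let $m$ be the index with $s_{m-1}\le s<s_m$. Then $r\ge v$, and $x$ is $\mathcal F_s$-measurable, so $\mathcal G=\mathcal F_s$ works, whether or not $i_{m-1}=i_m$.

If $s_1>s$, let $m$ be the first index with $i_{m-1}\ne i_m$; it exists because the labels are not constant. Then $r<v$, and we let $\mathcal G$ be generated by $\mathcal F_s$ and the whole path of $X_{i_{m-1}}$.

For fixed $n$, labels and $m$, use as variables $v$, $r$ and the other $n-2$ gaps; each of these gaps integrates to at most $G$. There are at most $p^n$ labelings; $m$ takes at most $n-1$ values in the first case and is determined by the labels in the second. The first case uses the region $r\ge v$ and the second the disjoint region $r<v$. By Tonelli's theorem and \eqref{eq:factor} the total is at most $e^M\nu\sum_{n\ge2}(p\gamma)^n(n-1)G^{n-2}I(\kappa)$, which equals $\eta$ because $p\gamma G<1$.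
\end{proof}

Without a second label the case $s_1>s$ would fail: the factor would compare a walk with its own recent past, at a cost that does not decay in $v$. This is why only cross terms have a total of order one, while $A_t(X)$ is of order $t$.

\begin{lemma}\label{lem:I}
With $C$ from Lemma~\ref{lem:spread}, $I(\kappa)\le I_*:=\int_0^\infty\!\int_0^\infty\min(\bar q(r),Cv^{-d/2})\,dr\,dv<\infty$. For fixed $\nu$, $I(\kappa)\to0$ as $\kappa\to\infty$.
\end{lemma}

\begin{proof}
Let $C_2=c_+\rho^{-d/2}$. Splitting at $r=(C_2/y)^{2/d}$ gives $\int_0^\infty\min(C_2r^{-d/2},y)\,dr=\frac d{d-2}C_2^{2/d}y^{1-2/d}$ for $y>0$. With $y=Cv^{-d/2}$, the $r$-integral in $I_*$ is at most a constant times $v^{1-d/2}$, which is integrable over $[1,\infty)$ because $d\ge5$; for $v\le1$ it is at most $G$. The integrand of $I(\kappa)$ is dominated by that of $I_*$ and tends to $0$ pointwise as $\kappa\to\infty$ by Lemma~\ref{lem:spread}.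
\end{proof}

\begin{lemma}\label{lem:iterate}
If $\eta\le\frac12$, then $E_{\mathbf Q}[e^{B(t)}]\le2$.
\end{lemma}

\begin{proof}
We show by induction that $E_{\mathbf Q}[(B(t)-B(s))^n\mid\mathcal F_s]\le n!\,\eta^n$ for all $s\le t$; the case $n=0$ is trivial. Integrating the derivative of $v\mapsto-(B(t)-B(v))^n$ gives $(B(t)-B(s))^n=n\int_s^t(B(t)-B(v))^{n-1}\beta(v)\,dv$. For $\Gamma\in\mathcal F_s$, the variable $\mathbf 1_\Gamma\beta(v)$ is $\mathcal F_v$-measurable when $v\ge s$, so the induction hypothesis and Lemma~\ref{lem:eta} give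
\begin{align*}
E_{\mathbf Q}\big[\mathbf 1_\Gamma(B(t)-B(s))^n\big]&=n\int_s^tE_{\mathbf Q}\Big[\mathbf 1_\Gamma\beta(v)\,E_{\mathbf Q}\big[(B(t)-B(v))^{n-1}\mid\mathcal F_v\big]\Big]dv\\
&\le n!\,\eta^{n-1}E_{\mathbf Q}\big[\mathbf 1_\Gamma(B(t)-B(s))\big]\le n!\,\eta^n\,\mathbf Q(\Gamma).
\end{align*}
Taking $s=0$, where $B(0)=0$, and summing, $E_{\mathbf Q}[e^{B(t)}]\le\sum_{n\ge0}\eta^n\le2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:high}]
The number $\eta$ does not depend on $t$. If $\eta\le\frac12$, then \eqref{eq:cross}, Lemma~\ref{lem:iterate}, \eqref{eq:first} and Lemma~\ref{lem:return} give, for all $t>0$,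
\[
\langle u(t,0)^p\rangle\le2Z(t)^p\le2\Big(2\big(1+4\sqrt{d\kappa t}\big)^d\Big)^p\langle u(t,0)\rangle^p .
\]
Hence $\lambda_p(\kappa)\le\lambda_1(\kappa)$, and $\lambda_1\le\dots\le\lambda_p$ forces equality throughout. It remains to make $\eta$ small.

(i) Take $\kappa_1=1$ and $\nu_1=\nu$. The prefactor of $I(\kappa)$ in $\eta$ does not depend on $\kappa$, so by Lemma~\ref{lem:I} there is $\kappa_0\ge1$ with $\eta\le\frac12$ for all $\kappa\ge\kappa_0$.

(ii) Take $\kappa_1=\kappa$ and $\nu_1=1$. For $\nu\le1$ we have $M\le\gamma^2m_1(1-\gamma G)^{-2}$ and $I(\kappa)\le I_*$, where $I_*$ depends only on $\kappa,\gamma,\rho,d$. So $\eta\le C_3\nu$ with $C_3$ depending only on $\kappa,p,\gamma,\rho,d$, and $\nu_0=\min(1,1/(2C_3))$ works.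
\end{proof}

\begin{remark}
The hypothesis $d\ge5$ was used three times, and each use fails exactly at $d=4$. By Lemma~\ref{lem:kernel}(b), $m_1=\int_0^\infty r\bar q(r)\,dr=\infty$ in $d=4$, so \eqref{eq:straddle} gives nothing. The cutoff $\ell=u^{2/(d-2)}$ equals $u$, so long chains cannot be discarded. And $v^{1-d/2}=v^{-1}$ is not integrable at infinity in Lemma~\ref{lem:I}.
\end{remark}

\begin{thebibliography}{9}

\bibitem{GdH}
G\"artner and den Hollander, 2006.

\bibitem{LP}
Last and Penrose, \emph{Lectures on the Poisson Process}.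

\bibitem{WIAS}
Weierstrass Institute for Applied Analysis and Stochastics,
\texttt{https://wias-berlin.de:8443/people/koenig/www/PAMTimeDepPot.pdf}.

\end{thebibliography}
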